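# Length and Buchsbaum exponent of the torsion in tangent cones of monomial space curves

## 1. Torsion in the shape of a box

Let $g_1<g_2<g_3$ be positive integers with greatest common divisor $1$, and let $S=\langle g_1,g_2,g_3\rangle\subseteq\mathbb N$ be the numerical semigroup they generate. Over a field $\Bbbk$ we form
$$R=\Bbbk[[t^{g_1},t^{g_2},t^{g_3}]]\subseteq \Bbbk[[t]],\qquad G=\bigoplus_{i\ge0}\mathfrak m^i/\mathfrak m^{i+1},$$
where $\mathfrak m$ is the maximal ideal of $R$. We write $\mathfrak m$ also for the homogeneous maximal ideal of $G$. The ring $G$ is the tangent cone of a monomial space curve. It is one-dimensional, and it may contain torsion, that is, elements killed by a power of $\mathfrak m$. The torsion elements form the ideal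
$$H^0_{\mathfrak m}(G)=\bigcup_{i}(0:_G\mathfrak m^i),$$
which has finite length $\ell(H^0_{\mathfrak m}(G))$. There are two natural ways to measure it: its length, and the power of $\mathfrak m$ needed to kill it.

**Definition.** $G$ is *$k$-Buchsbaum* if $\mathfrak m^kH^0_{\mathfrak m}(G)=0$. Let $\kappa$ be the least $k$ for which this holds, so that $G$ is $k$-Buchsbaum exactly when $\kappa\le k$.

Thus $0$-Buchsbaum means Cohen–Macaulay, and $1$-Buchsbaum means Buchsbaum. The question, posed in the slides "0-th local cohomology of tangent cones of monomial space curves" (http://www.ugr.es/%7Eimns2010/2016/Slides/sammartano-imns2016.pdf), is this: if $\mathfrak m^k$ kills the torsion, how long can the torsion be? Those slides establish that for $k\le2$ the length is at most $k$, and that for each $k$ the length is bounded. We want the exact maximum for every $k$.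

**Step 1: describe $G$ by monomials.** The purpose is to turn every question about $G$ into a question about sums of the $g_i$. For $s\in S$ let $\mathrm{ord}(s)$ be the largest $i+j+l$ with $ig_1+jg_2+lg_3=s$. The ring $R$ consists of all power series supported on $S$. The ideal $\mathfrak m^d$ is generated by the finitely many $t^u$ with $u=ig_1+jg_2+lg_3$, $i+j+l=d$. If a series $f$ is supported on $\{s:\mathrm{ord}(s)\ge d\}$, then each exponent $s$ of $f$ can be written as $u+s'$ with $u$ as above and $s'\in S$. Grouping terms by $u$ gives $f=\sum_u t^uf_u$ with $f_u\in R$, so $f\in\mathfrak m^d$. Conversely, every $s\in u+S$ has $\mathrm{ord}(s)\ge d$. So $\mathfrak m^d$ is the set of series supported on $\{s:\mathrm{ord}(s)\ge d\}$, and $G$ has the $\Bbbk$-basis $(t^s)^*$, $s\in S$, with $(t^s)^*$ in degree $\mathrm{ord}(s)$.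

Let $x,y,z\in\mathfrak m/\mathfrak m^2$ be the images of $t^{g_1},t^{g_2},t^{g_3}$. They generate $G$ over $\Bbbk$, so $G$ is standard graded. Call $s=ig_1+jg_2+lg_3$ the *value* of the monomial $x^iy^jz^l$. Then in $G$
$$x^iy^jz^l=\begin{cases}(t^s)^*&\text{if } i+j+l=\mathrm{ord}(s),\\ 0&\text{otherwise.}\end{cases}\tag{1}$$
So a monomial is zero in $G$ exactly when some monomial of the same value has larger degree. Nothing here requires the generators to be minimal.

**Step 2: torsion is what powers of $x$ kill, and it is spanned by monomials.** The monomials $y^{g_1}$ and $x^{g_2}$ have the same value and $g_2>g_1$, so $y^{g_1}=0$ in $G$. Likewise $z^{g_1}=0$. Hence a nonzero monomial of degree at least $P+2g_1$ is divisible by $x^P$, so $\mathfrak m^{P+2g_1}\subseteq x^PG$. Therefore $(0:x^P)\subseteq(0:\mathfrak m^{P+2g_1})$, and since $x\in\mathfrak m$,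
$$H^0_{\mathfrak m}(G)=\bigcup_P(0:_Gx^P).$$
By (1), multiplication by $x^P$ sends $(t^s)^*$ to $(t^{s+Pg_1})^*$ if $\mathrm{ord}(s+Pg_1)=\mathrm{ord}(s)+P$, and to $0$ otherwise. Distinct basis elements go to $0$ or to distinct basis elements. So $H^0_{\mathfrak m}(G)$ is spanned by the basis elements $(t^s)^*$ that some $x^P$ kills.

**Three cases by hand.**

*$S=\langle3,4,5\rangle$.* The monomials of degree $d$ take all values from $3d$ to $5d$, so $\mathrm{ord}(s)=\lfloor s/3\rfloor$ and $\mathrm{ord}(s+3)=\mathrm{ord}(s)+1$. No torsion: $\ell=\kappa=0$.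

For the next examples $g_2=g_1+1$, and two remarks help. First, $x^iy^j$ with $j<g_1$ has value $g_1(i+j)+j$. A monomial of degree $d$ has value at least $g_1d$, so the order of this value is exactly $i+j$. Hence $x^iy^j\ne0$ for all $i$, and $x^iy^j$ is not torsion. Second, a number $s=g_1d_0+b_0$ with $0\le b_0<g_1$ lies in $\langle g_1,g_1+1\rangle$ iff $b_0\le d_0$: we need $s=g_1d+b$ with $0\le b\le d$, and lowering $d$ only raises $b$.

*$S=\langle5,6,19\rangle$.* Here $xz=0$ since $24=4\cdot6$, $yz=0$ since $25=5\cdot5$, $z^2=0$ since $38=4\cdot5+3\cdot6$, and $y^5=0$. The surviving monomials are among $x^iy^j$ with $j\le4$, which are not torsion, and $z$, which is killed by $x$. As $19=5\cdot3+4$ is not in $\langle5,6\rangle$, $\mathrm{ord}(19)=1$ and $z\neq0$. So $H^0_{\mathfrak m}(G)=\Bbbk z$ and $\ell=\kappa=1$.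

*$S=\langle6,7,16\rangle$.* Here $x^2z=0$ ($28=4\cdot7$), $y^2z=0$ ($30=5\cdot6$), $z^2=0$ ($32=3\cdot6+2\cdot7$), $y^6=0$. Besides the torsion-free $x^iy^j$, $j\le5$, only $z,xz,yz,xyz$ can survive, and $x^2$ kills them. Their values are $16=6\cdot2+4$, $22=6\cdot3+4$, $23=6\cdot3+5$, $29=6\cdot4+5$, none in $\langle6,7\rangle$. So every representation uses $16$ exactly once, the remainders $0,6,7,13$ have unique representations, and all four monomials are nonzero. Hence
$$H^0_{\mathfrak m}(G)\text{ has basis } z,\,xz,\,yz,\,xyz,\qquad \ell=4,\quad\kappa=3 .$$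

In the last two examples the torsion is, up to a shift of degree, $\Bbbk[x,y,z]/(x^p,y^q,z^r)$, with $(p,q,r)=(1,1,1)$ and $(2,2,1)$. ("Up to shift" means as a graded module over $\Bbbk[x,y,z]$, acting through $\Bbbk[x,y,z]\to G$, after shifting degrees.) We call such torsion a *box*. For boxes the question is easy. Put
$$M(N)=\Big\lfloor\tfrac N3\Big\rfloor\Big\lfloor\tfrac{N+1}3\Big\rfloor\Big\lfloor\tfrac{N+2}3\Big\rfloor,$$
and call a triple of nonnegative integers *balanced* if its entries pairwise differ by at most $1$.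

**Lemma 1 (facts about $M$).** For each $N\ge0$ there is, up to order, exactly one balanced triple with sum $N$, and its product is $M(N)$. Moreover:

* (a) If $p,q,r\ge1$ and $p+q+r=N$, then $pqr\le M(N)$, with equality iff $(p,q,r)$ is balanced.
* (b) $M$ is nondecreasing on $N\ge0$ and strictly increasing on $N\ge2$.
* (c) For $N\ge1$, $\dfrac{N^3-3N-2}{27}\le M(N)\le\dfrac{N^3}{27}$.

**Proof.** A balanced triple with least entry $q$ has entries $q$ and $q+1$, with $\varepsilon\in\{0,1,2\}$ entries equal to $q+1$. Its sum is $3q+\varepsilon$, so $q=\lfloor N/3\rfloor$ and $\varepsilon$ are determined by $N$. Its entries are the three floors in $M(N)$.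

(a) If some entry exceeds another by at least $2$, say $p\ge q+2$, then $(p-1)(q+1)r=(pq+p-q-1)r>pqr$, and $(p-1,q+1,r)$ is again positive with sum $N$. So among the finitely many positive triples with sum $N$, one of maximal product is balanced, and its product is $M(N)$. If $pqr=M(N)$, then $(p,q,r)$ has maximal product and is balanced. Conversely, a balanced triple with sum $N$ has product $M(N)$.

(b) $M(0)=M(1)=M(2)=0<1=M(3)$. For $N\ge3$ the balanced triple is positive. Raising one entry by $1$ gives a positive triple with sum $N+1$ and a larger product, so $M(N+1)>M(N)$ by (a).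

(c) For $N=3q,3q+1,3q+2$ we have $27M(N)=27q^3$, $27q^2(q+1)$, $27q(q+1)^2$, which equal $N^3$, $N^3-3N+2$, $N^3-3N-2$ respectively. For $N\ge 1$ each lies between $N^3-3N-2$ and $N^3$. $\square$

**Proposition 2 (the box case).** If $H^0_{\mathfrak m}(G)\cong\Bbbk[x,y,z]/(x^p,y^q,z^r)$ up to shift, with $p,q,r\ge1$, then $\ell=pqr$, $\kappa=p+q+r-2$, and $\ell\le M(\kappa+2)$, with equality iff $(p,q,r)$ is balanced.

**Proof.** The monomials $x^iy^jz^l$ with $i<p$, $j<q$, $l<r$ form a basis, so $\ell=pqr$. The module is generated in degree $0$ before the shift, so $\mathfrak m^k$ times it is its part in degrees $\ge k$. Its top degree is $p+q+r-3$. So $\kappa=p+q+r-2$, and the rest is Lemma 1(a). $\square$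

What changes in general? Is the torsion always a box? If not, can its length exceed the best box?

## 2. Two tangent cones whose torsion is not a box

*$S=\langle7,8,17\rangle$.* In $G$ we have $xz=0$ ($24=3\cdot8$), $yz^2=0$ ($42=6\cdot7$), $y^4z=0$ ($49=7\cdot7$), $z^3=0$ ($51=5\cdot7+2\cdot8$), $y^7=0$. Besides the torsion-free $x^iy^j$, $j\le6$, only
$$z,\ yz,\ y^2z,\ y^3z,\ z^2$$
can survive, and $x$ kills them. Their values $17,25,33,41,34$ are $7\cdot2+3$, $7\cdot3+4$, $7\cdot4+5$, $7\cdot5+6$, $7\cdot4+6$, none in $\langle7,8\rangle$. The representations using $17$ are only the displayed ones and $41=2\cdot17+7$, of degree $3<4$. So all five are nonzero: $\ell=5$. The generating degree is $1$ and the top degree is $4$, so $\kappa=4$.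

*$S=\langle8,9,23\rangle$.* In $G$ we have $yz=0$ ($32=4\cdot8$), $xz^2=0$ ($54=6\cdot9$), $x^5z=0$ ($63=7\cdot9$), $z^3=0$ ($69=3\cdot8+5\cdot9$), $y^8=0$. Besides the torsion-free $x^iy^j$, $j\le7$, only
$$z,\ xz,\ x^2z,\ x^3z,\ x^4z,\ z^2$$
can survive, and $x^5$ kills them. Their values $23,31,39,47,55,46$ are $8\cdot2+7$, $8\cdot3+7$, $8\cdot4+7$, $8\cdot5+7$, $8\cdot6+7$, $8\cdot5+6$, none in $\langle8,9\rangle$. The representations using $23$ are the displayed ones and $55=2\cdot23+9$, of degree $3<5$. So all six are nonzero, $\ell=6$, and $\kappa=5$.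

In each case the torsion is two boxes stacked in the $z$-direction. The box containing the top degree has sides $(1,4,1)$, respectively $(5,1,1)$. These sides add up to $\kappa+2=6$, respectively $7$, just as in Proposition 2. But the length exceeds the volume of that box: $5>4$ and $6>5$. So in general two things change. We must find out which stacks of boxes occur, and we must show that the extra boxes never beat the balanced box with the same $\kappa$.

## 3. The maximum is $M(k+2)$

**Theorem 3.** For every $k\ge0$, the maximum of $\ell(H^0_{\mathfrak m}(G))$ over all $3$-generated $S$ with $G$ $k$-Buchsbaum is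
$$M(k+2)=\Big\lfloor\tfrac{k+2}3\Big\rfloor\Big\lfloor\tfrac{k+3}3\Big\rfloor\Big\lfloor\tfrac{k+4}3\Big\rfloor\qquad(0,1,2,4,8,12,18,27,\dots\text{ for }k=0,1,2,\dots).$$
More precisely, over any field $\Bbbk$:

* (A) $\kappa\le\ell(H^0_{\mathfrak m}(G))\le M(\kappa+2)$. Hence if $G$ is $k$-Buchsbaum, then $\ell(H^0_{\mathfrak m}(G))\le M(k+2)$.
* (B) For all integers $p,q,r\ge1$ there is a minimally $3$-generated $S$ with $\kappa=p+q+r-2$ and $H^0_{\mathfrak m}(G)\cong\Bbbk[x,y,z]/(x^p,y^q,z^r)$ up to shift, so $\ell=pqr$. In particular both bounds in (A) are attained for every $\kappa\ge1$; for $\kappa=0$ both are $0$.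
* (C) If $k\ge1$, $G$ is $k$-Buchsbaum and $\ell(H^0_{\mathfrak m}(G))=M(k+2)$, then $\kappa=k$ and, up to shift, $H^0_{\mathfrak m}(G)\cong\Bbbk[x,y,z]/(x^p,y^q,z^r)$ with positive $p,q,r$, $p+q+r=k+2$ and $|p-q|,|q-r|,|p-r|\le1$.

The plan is to choose one monomial for each $s\in S$ and determine all chosen monomials from a chain of vectors in a plane lattice. This exhibits the torsion as a stack of boxes and gives exact formulas for $\ell$ and $\kappa$. After that the bound is an inequality between integers.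

## 4. One monomial for each element of $S$

**Step 1: the lattice of coincidences of value.** Two monomials have the same value when their exponents differ by a relation among the $g_i$. The $y,z$-part of a relation determines its $x$-part, so two coordinates suffice. Let
$$\Lambda=\{(j,l)\in\mathbb Z^2:\ g_1\mid jg_2+lg_3\}.$$
It is the kernel of $\mathbb Z^2\to\mathbb Z/g_1$, $(j,l)\mapsto jg_2+lg_3$, which is surjective because $\gcd(g_1,g_2,g_3)=1$. So $\Lambda$ has index $g_1$ in $\mathbb Z^2$. For $\lambda=(j,l)\in\Lambda$ put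
$$a(\lambda)=\frac{jg_2+lg_3}{g_1},\qquad e(\lambda)=a(\lambda)-j-l=\frac{j(g_2-g_1)+l(g_3-g_1)}{g_1}.\tag{2}$$
Both are integers. Extend $a,e$ linearly to $\mathbb R^2$. They are linearly independent because $g_2(g_3-g_1)-g_3(g_2-g_1)=g_1(g_3-g_2)>0$.

Write $(i,v)$ with $v=(j,l)$ for $x^iy^jz^l$, and read inequalities between vectors coordinatewise. If $(i',v')$ has the same value as $(i,v)$, put $\lambda=v-v'$. Then $\lambda\in\Lambda$ and $i'=i+a(\lambda)$. So the monomials with the value of $(i,v)$ are exactly the $(i+a(\lambda),v-\lambda)$ with $\lambda\in\Lambda$, $v\ge\lambda$, $i+a(\lambda)\ge0$. Passing from $(i,v)$ to such a monomial changes the degree by $a(\lambda)-\lambda_1-\lambda_2=e(\lambda)$.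

**Step 2: choose standard monomials.** By (1) we want a monomial of largest degree for each value; ties are broken by the $x$-exponent.

**Definition.** For $\lambda\in\Lambda$ write $\lambda\succ0$ if $e(\lambda)>0$, or $e(\lambda)=0$ and $a(\lambda)>0$. A monomial $(i,v)$ is *standard* if among all monomials of its value it has maximal degree and, among those, maximal $x$-exponent.

By linear independence of $a$ and $e$, for $\lambda\ne0$ exactly one of $\lambda,-\lambda$ is $\succ0$, and each $s\in S$ has exactly one standard monomial; its degree is $\mathrm{ord}(s)$. For example, in $\langle3,4,5\rangle$ the monomials $xz$ and $y^2$ both have value $8$ and degree $2$, and $xz$ is standard. By Step 1, $(i,v)$ is nonstandard iff there is $\lambda\succ0$ in $\Lambda$ with $v\ge\lambda$ and $i+a(\lambda)\ge0$. Since $i,v\ge0$, this says that the nonstandard monomials are those in the monomial ideal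
$$\mathfrak n=\big(x^{\max(0,-a(\lambda))}y^{\max(0,\lambda_1)}z^{\max(0,\lambda_2)}:\ \lambda\in\Lambda,\ \lambda\succ0\big).\tag{3}$$

**Step 3: recognize torsion among the standard monomials.** Let $(i,v)$ be the standard monomial of $s$. By Section 1, $(t^s)^*$ is torsion iff $\mathrm{ord}(s+Pg_1)>\mathrm{ord}(s)+P$ for some $P$. The monomial $(i+P,v)$ has value $s+Pg_1$ and degree $\mathrm{ord}(s)+P$. So the condition is that, for some $P$, there is $\lambda\in\Lambda$ with $e(\lambda)>0$, $v\ge\lambda$, $i+P+a(\lambda)\ge0$. As $P$ is free, this means: there is $\lambda\in\Lambda$ with $e(\lambda)>0$ and $v\ge\lambda$. We may replace $e(\lambda)>0$ by $\lambda\succ0$: if $e(\lambda)=0$, $a(\lambda)>0$ and $v\ge\lambda$, then $i+a(\lambda)\ge0$ and $(i,v)$ would be nonstandard. So let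
$$T=\{(i,v)\text{ standard}:\ v\ge\lambda\text{ for some }\lambda\succ0\text{ in }\Lambda\}.$$
Then the elements of $T$ form a basis of $H^0_{\mathfrak m}(G)$, and $\ell(H^0_{\mathfrak m}(G))=|T|$.

## 5. A chain of vectors in the fourth quadrant

To use (3) we must find the minimal generators of $\mathfrak n$. If $\lambda$ has nonnegative coordinates and $\lambda\neq 0$, then $e(\lambda)>0$, so $y^{\lambda_1}z^{\lambda_2}$ always loses to $x^{a(\lambda)}$. The real contests are between $y^b$ and $x^az^c$, that is, $\lambda=(b,-c)$ with $a(\lambda)>0$; there the sign of $e$ decides. So we look at the quadrant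
$$Q=\{(b,-c):\ b,c\ge0\}.$$

**Lemma 4.** $\Lambda$ has a basis $P_{-1}=(b_{-1},-c_{-1})$, $P_0=(b_0,-c_0)$ in $Q$ with $b_{-1}<b_0$, $c_0<c_{-1}$ and $a(P_{-1})\le0<a(P_0)$.

**Proof.** Let $X=\{\lambda\in\Lambda\cap Q:a(\lambda)>0\}$, which contains $(g_1,0)$, and $Y=\{\lambda\in\Lambda\cap Q\setminus\{0\}:a(\lambda)\le0\}$, which contains $(0,-g_1)$. Choose $P_0\in X$ with $b_0$ minimal, then $c_0$ minimal. Choose $P_{-1}\in Y$ with $c_{-1}$ minimal, then $b_{-1}$ minimal. Clearly $b_0\ge1$ and $c_{-1}\ge1$.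

*$c_0<c_{-1}$.* Suppose $c_0\ge c_{-1}$. We have $a(P_0-P_{-1})>0$. If $b_0\ge b_{-1}$, then $P_0-P_{-1}\in X$, and minimality of $b_0$ forces $b_{-1}=0$. Then $P_0-P_{-1}$ has first coordinate $b_0$ and $c_0-c_{-1}<c_0$, contradicting minimality of $c_0$. If $b_0<b_{-1}$, then both coordinates of $P_0-P_{-1}$ are $\le0$, so $a(P_0-P_{-1})\le0$, a contradiction.

*$b_{-1}<b_0$.* Suppose $b_{-1}\ge b_0$. Then $P_{-1}-P_0\in Q$ is nonzero and $a(P_{-1}-P_0)<0$, so it lies in $Y$. Minimality of $c_{-1}$ forces $c_0=0$. Then $b_{-1}-b_0<b_{-1}$ contradicts minimality of $b_{-1}$.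

*Basis.* The vectors are independent, since $\det(P_{-1},P_0)=c_{-1}b_0-b_{-1}c_0>c_0b_0-b_{-1}c_0\ge0$. If they were not a basis, there would be $\lambda=\sigma P_0+\tau P_{-1}\in\Lambda$ with $(\sigma,\tau)\in[0,1)^2\setminus\{0\}$. If $\sigma=0$, then $\lambda=\tau P_{-1}\in Y$ contradicts minimality of $c_{-1}$. If $\tau=0$, then $\lambda=\sigma P_0\in X$ contradicts minimality of $b_0$. If $\sigma,\tau>0$, replace $\lambda$ by $P_0+P_{-1}-\lambda$ if necessary, so that $\sigma+\tau\le1$ with $\sigma,\tau>0$. Then $\lambda\in Q$ is nonzero, its first coordinate is $\sigma b_0+\tau b_{-1}<(\sigma+\tau)b_0\le b_0$, and the absolute value of its second is $\sigma c_0+\tau c_{-1}<(\sigma+\tau)c_{-1}\le c_{-1}$. This contradicts the choice of $P_0$ if $a(\lambda)>0$, and the choice of $P_{-1}$ if $a(\lambda)\le0$. $\square$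

**Step 1: continue the basis to a chain.** The chain walks through $Q$ toward the horizontal axis until $e$ changes sign. Take any basis as in Lemma 4. While $c_i>0$, put
$$n_i=\lceil c_{i-1}/c_i\rceil,\qquad P_{i+1}=n_iP_i-P_{i-1}=(b_{i+1},-c_{i+1}),\tag{4}$$
and write $a_i=a(P_i)$, $e_i=e(P_i)=a_i-b_i+c_i$. We check the following facts.

* Since $c_{i-1}>c_i$, we have $n_i\ge2$, and $c_{i+1}=n_ic_i-c_{i-1}$ satisfies $0\le c_{i+1}<c_i$.
* $b_{i+1}-b_i=(n_i-1)b_i-b_{i-1}\ge b_i-b_{i-1}>0$ by induction, starting from $b_0>b_{-1}\ge0$. So $b_i>0$ for $i\ge0$.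
* In the same way $a_{i+1}-a_i\ge a_i-a_{i-1}>0$, starting from $a_0>0\ge a_{-1}$. So $a_i>0$ for $i\ge0$.
* $\det(P_i,P_{i+1})=\det(P_i,-P_{i-1})=\det(P_{i-1},P_i)$. So all consecutive pairs are bases of $\Lambda$ with the same determinant $d=c_{i-1}b_i-b_{i-1}c_i>0$.
* $e_i-e_{i-1}>0$, because $P_i-P_{i-1}=(b_i-b_{i-1},c_{i-1}-c_i)$ has positive coordinates.
* $e_{-1}<0$: from $a_{-1}\le0$ we get $b_{-1}\le c_{-1}g_3/g_2$, so
$$g_1e_{-1}=b_{-1}(g_2-g_1)-c_{-1}(g_3-g_1)\le c_{-1}\Big(\frac{g_3(g_2-g_1)}{g_2}-(g_3-g_1)\Big)=c_{-1}g_1\Big(1-\frac{g_3}{g_2}\Big)<0 .$$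
* If $c_i=0$ with $i\ge0$, then $a_ig_1=b_ig_2$, so $e_i=a_i-b_i>0$.

The $c_i$ decrease strictly, so the chain reaches some $c_i=0$. Hence there is a least index $m\ge0$ with $e_m\ge0$, and $c_i>0$ for all $i<m$. We keep $P_{-1},\dots,P_m$. Thus $e_{-1}<e_0<\dots<e_{m-1}<0\le e_m$.

**Step 2: record the inequalities.** For $-1\le i\le m-1$ put
$$\delta_i=b_{i+1}-b_i\ge1,\qquad\gamma_i=c_i-c_{i+1}\ge1,\qquad N_i=a_i+\delta_i+\gamma_i .$$
For $0\le i\le m-1$ we have
$$b_i\ge a_i+c_i+1,\tag{5}$$
$$a_i\ge N_{i-1}+1\quad(i\ge1),\tag{6}$$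
$$1\le\gamma_i\le c_i,\tag{7}$$
$$\delta_i=(n_i-2)b_i+\delta_{i-1},\qquad\gamma_{i-1}=(n_i-2)c_i+\gamma_i,\qquad1\le\delta_{i-1}\le b_i.\tag{8}$$
Indeed (5) is $e_i\le-1$. For (6), $1\le e_i-e_{i-1}=(a_i-a_{i-1})-\delta_{i-1}-\gamma_{i-1}$. Item (7) is clear. For (8), $\delta_i=(n_i-1)b_i-b_{i-1}=(n_i-2)b_i+(b_i-b_{i-1})$, and $(n_i-2)c_i+\gamma_i=(n_i-2)c_i+c_i-n_ic_i+c_{i-1}=c_{i-1}-c_i$; finally $b_i-b_{i-1}\le b_i$.

**Step 3: list the first-quadrant vectors.** Put
$$V_{i,j}=jP_i-P_{i-1}=(jb_i-b_{i-1},\ c_{i-1}-jc_i).$$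
If $m\ge1$, *the list* consists of all $V_{i,j}$ with $0\le i\le m-1$, $1\le j\le n_i-1$, in lexicographic order of $(i,j)$. Since $V_{i,n_i-1}=P_{i+1}-P_i=V_{i+1,1}$, these two names denote one entry. If $m=0$, the list is just $V_{0,1}=P_0-P_{-1}$. All coordinates are positive: the first is at least $b_i-b_{i-1}>0$, and the second is at least $c_{i-1}-(n_i-1)c_i=c_i-c_{i+1}>0$ if $m\ge1$, and is $c_{-1}-c_0>0$ if $m=0$. So $e(V_{i,j})>0$ and $a(V_{i,j})>0$. Consecutive entries differ by some $P_i$ with $0\le i\le m-1$, so along the list first coordinates increase and second coordinates decrease.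

**Examples.** For $\langle7,8,17\rangle$ take $P_{-1}=(2,-3)$, $P_0=(3,-1)$: indeed $2\cdot8-3\cdot17=-5\cdot7$ and $3\cdot8-17=7$, so $a_{-1}=-5$, $a_0=1$, and the determinant $3\cdot3-2\cdot1=7$ equals the index. Here $e_0=1-3+1=-1$, $n_0=3$, $P_1=(7,0)$, $e_1=8-7=1$, so $m=1$, and the list is $(1,2),(4,1)$. For $\langle8,9,23\rangle$ the chain is $(5,-3),(6,-2),(7,-1),(8,0)$ with $a_i=-3,1,5,9$ and $e_i=-5,-3,-1,1$. So $m=2$, $n_0=n_1=2$, and the list is the single vector $(1,1)$. Here too the determinant $3\cdot6-5\cdot2=8$ is the index.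

## 6. Generators of the ideal of nonstandard monomials

**Lemma 5.** $\mathfrak n$ is generated by $y^{b_m}$, $z^{c_{-1}}$, $x^{a_i}z^{c_i}$ for $0\le i\le m-1$, and $y^{V_1}z^{V_2}$ for $V=(V_1,V_2)$ in the list.

For $\langle7,8,17\rangle$ this reads $\mathfrak n=(y^7,z^3,xz,yz^2,y^4z)$, and for $\langle8,9,23\rangle$ it reads $\mathfrak n=(y^8,z^3,xz^2,x^5z,yz)$, the monomials found by hand in Section 2.

**Step 1: these monomials lie in $\mathfrak n$.** They are the monomials in (3) attached to $P_m$, $-P_{-1}$, $-P_i$ and $V$. All of these are $\succ0$: for $P_m$ because $e_m\ge0$ and $a_m>0$, for $-P_i$ with $-1\le i\le m-1$ because $e_i<0$, and for $V$ because $e(V)>0$. Also $a(-P_{-1})\ge0$, so $x$ does not occur in its monomial.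

**Step 2: cover all $\lambda\succ0$ by cones.** The aim is to write each $\lambda\succ0$ as a nonnegative integer combination of two known vectors. Consider the sequence
$$P_{m-1},\ P_m,\ P_m-P_{m-1},\ \dots(\text{the list backwards})\dots,\ P_0-P_{-1},\ -P_{-1},\ -P_0,\ \dots,\ -P_{m-1},\ -P_m .$$
Each consecutive pair has determinant $d$, so it is a basis of $\Lambda$:
$$\det(P_m,P_m-P_{m-1})=\det(P_{m-1},P_m)=d,\qquad\det(V_{i,j+1},V_{i,j})=\det(P_i,V_{i,j})=\det(P_i,-P_{i-1})=d,$$
$$\det(P_0-P_{-1},-P_{-1})=\det(P_{-1},P_0)=d,\qquad\det(-P_{i-1},-P_i)=d.$$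
Measure angles counterclockwise from the positive horizontal axis. The vectors $P_{m-1},P_m$ have angles in $[-\frac\pi2,0]$, the list vectors in $(0,\frac\pi2)$, and the $-P_i$ in $[\frac\pi2,\pi]$. Within one of these ranges a positive determinant means that the angle increases by less than $\pi$. Between the ranges the angle visibly increases by an amount in $(0,\pi)$, because the determinant is positive there too. So the angles increase from $\theta=\arg P_{m-1}$ to $\pi+\arg P_m$ in steps smaller than $\pi$, and the closed cones spanned by consecutive pairs cover all directions in this range. The remaining directions fill the open cone of vectors $\sigma(-P_m)+\tau P_{m-1}$, $\sigma,\tau>0$, where $e=-\sigma e_m+\tau e_{m-1}<0$. A vector $\lambda\succ0$ has $e(\lambda)\ge0$, so it lies in one of the covering cones. Hence $\lambda=\sigma U+\tau W$ with $U,W$ consecutive and $\sigma,\tau\in\mathbb N$ not both $0$.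

**Step 3: check divisibility, cone by cone.** We show that the monomial of $\lambda$ in (3) is divisible by a monomial of the lemma.

* $(U,W)=(P_{m-1},P_m)$. Since $e_{m-1}<0$, $\lambda\succ0$ forces $\tau\ge1$. Then $\lambda_1\ge b_m$, and $y^{b_m}$ divides.
* $(U,W)=(P_m,P_m-P_{m-1})$. If $\sigma\ge1$, then $\lambda_1\ge b_m$ and $y^{b_m}$ divides. If $\sigma=0$, the monomial of the list vector $P_m-P_{m-1}$ divides.
* Two list vectors. All coordinates are positive, so $\lambda\ge U$ or $\lambda\ge W$, and the monomial of $U$ or of $W$ divides.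
* $(U,W)=(P_0-P_{-1},-P_{-1})$. If $\tau\ge1$, then $\lambda_2\ge c_{-1}$ and $z^{c_{-1}}$ divides. If $\tau=0$, the monomial of $P_0-P_{-1}$ divides.
* $(U,W)=(-P_{i-1},-P_i)$, $0\le i\le m$. Here $\lambda_2=\sigma c_{i-1}+\tau c_i$ and $-a(\lambda)=\sigma a_{i-1}+\tau a_i$. If $i=0$ and $\sigma\ge1$, then $\lambda_2\ge c_{-1}$ and $z^{c_{-1}}$ divides. If $i\ge1$ and $\sigma\ge1$, then $-a(\lambda)\ge a_{i-1}$ and $\lambda_2\ge c_{i-1}$, so $x^{a_{i-1}}z^{c_{i-1}}$ divides. If $\sigma=0$, then $\lambda=-\tau P_i$. Here $i\ne m$, because $e(-\tau P_m)\le0$ and $a(-\tau P_m)<0$ show $-\tau P_m\not\succ0$. So $i<m$, and $x^{a_i}z^{c_i}$ divides. $\square$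

## 7. The torsion is principal and is a stack of boxes

**Step 1: locate $T$.** For $v\ge0$ we have $v\ge\lambda$ for some $\lambda\succ0$ iff $x^iy^{v_1}z^{v_2}\in\mathfrak n$ for some $i$. This holds iff $y^{v_1}z^{v_2}$ is divisible by one of the generators of Lemma 5 with $x$ set to $1$. A standard monomial is not divisible by $y^{b_m}$, $z^{c_{-1}}$ or a list monomial. So it belongs to $T$ iff its $z$-exponent is at least some $c_i$ with $0\le i\le m-1$. If $m=0$, then $T=\emptyset$. If $m\ge1$, then since the $c_i$ decrease,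
$$T=\{x^uy^jz^l\notin\mathfrak n:\ l\ge c_{m-1}\}.$$
Moreover $z^{c_{m-1}}\in T$, because $c_{m-1}<c_{-1}$ and every generator other than $z^{c_{-1}}$ involves $x$ or $y$. So $G$ is Cohen–Macaulay iff $m=0$, and then $\ell=\kappa=0$. From now on let $m\ge1$ and $c=c_{m-1}$.

**Step 2: $H^0_{\mathfrak m}(G)=z^cG$.** Every element of $T$ is a multiple of $z^c$, which gives "$\subseteq$". Conversely, $x^{a_{m-1}}z^c$ has the same value as $y^{b_{m-1}}$, whose degree is larger because $e_{m-1}<0$. So $x^{a_{m-1}}z^c=0$ in $G$, and $z^c\in H^0_{\mathfrak m}(G)$.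

**Step 3: express $\kappa$ by the top degree.** Let $D$ be the largest degree of an element of $T$. Since $G$ is standard graded and $H^0_{\mathfrak m}(G)$ is generated in degree $c$, $\mathfrak m^kH^0_{\mathfrak m}(G)$ is the part of $H^0_{\mathfrak m}(G)$ in degrees $\ge c+k$. It vanishes iff $D<c+k$. So
$$\kappa=D-c+1 .$$
A cyclic graded module over a standard graded ring is nonzero in every degree between its generating degree and its top degree. So $\ell\ge D-c+1=\kappa$.

*Cyclicity alone is not enough.* One might hope to bound $\ell$ from what we have: the torsion is cyclic and lives in $\kappa$ consecutive degrees, so $\ell$ is at most the number of monomials in $x,y,z$ of degree less than $\kappa$, which is $\binom{\kappa+2}3$. For $\kappa=2$ this gives $4$, whereas $M(4)=2$. Counting degrees ignores which monomials vanish. So we need the shape of $T$.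

**Step 4: the shape of $T$.** We cut $T$ into levels by the $z$-exponent. Fix $l$ with $c_i\le l<c_{i-1}$, $0\le i\le m-1$; this range of levels is *block $i$*. We ask which $x^uy^jz^l$ avoid $\mathfrak n$.

* The generators $x^{a_{i'}}z^{c_{i'}}$ with $c_{i'}\le l$ are those with $i'\ge i$. As the $a_{i'}$ increase, they require exactly $u<a_i$.
* The list requires that the $y$-exponent be less than the first coordinate of the first list vector with second coordinate $\le l$. Each list vector before $V_{i,1}$ is $V_{i,1}$ minus a nonempty sum of $P_{i'}$ with $i'\le i-1$. So its second coordinate is at least $(c_{i-1}-c_i)+c_{i-1}>l$. On the other hand $V_{i,n_i-1}$ has second coordinate $c_i-c_{i+1}\le l$. So the bound on the $y$-exponent is $jb_i-b_{i-1}$, where $j\in\{1,\dots,n_i-1\}$ is minimal with $c_{i-1}-jc_i\le l$.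
* This bound is at most $(n_i-1)b_i-b_{i-1}=\delta_i\le b_{i+1}\le b_m$, so $y^{b_m}$ imposes nothing more. And $l<c_{-1}$ takes care of $z^{c_{-1}}$.

So on each level the monomials form a rectangle $a_i\times(jb_i-b_{i-1})$. How many levels belong to a given $j$? For $1\le j\le n_i-2$ they form the whole interval $[c_{i-1}-jc_i,\ c_{i-1}-(j-1)c_i)$, because its lower end is at least $c_{i-1}-(n_i-2)c_i=2c_i-c_{i+1}>c_i$; this is $c_i$ levels. For $j=n_i-1$ they form $[c_i,\ 2c_i-c_{i+1})$, which is $\gamma_i$ levels. Therefore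
$$\ell=F_{m-1},\qquad F_i:=\sum_{p=0}^{i}a_p\Big[c_p\sum_{j=1}^{n_p-2}(jb_p-b_{p-1})+\gamma_p\delta_p\Big].\tag{9}$$
Note that $F_i$ counts the elements of $T$ with $c_i\le l<c_{-1}$, and that each level of block $p$ has at most $a_p\delta_p$ elements.

**Step 5: the top degree.** The box $(i,j)$ has its highest level at $l=c_{i-1}-(j-1)c_i-1$ (for $j=n_i-1$ too), so its top degree is
$$(a_i-1)+(jb_i-b_{i-1}-1)+(c_{i-1}-(j-1)c_i-1).$$
Raising $j$ by $1$ adds $b_i-c_i>0$, by (5). So the top degree of block $i$ is attained for $j=n_i-1$ and equals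
$$D_i=(a_i-1)+(\delta_i-1)+(2c_i-c_{i+1}-1)=a_i+\delta_i+\gamma_i+c_i-3 .$$
For $1\le i\le m-1$, by (8), (5) and (6),
$$D_i-D_{i-1}=(a_i-a_{i-1})+(n_i-2)b_i-(n_i-2)c_i-\gamma_{i-1}\ \ge\ a_i-a_{i-1}-\gamma_{i-1}\ \ge\ \delta_{i-1}+1>0 .$$
Hence $D=D_{m-1}$, and with $c=c_{m-1}$,
$$\kappa=D-c+1=a_{m-1}+\delta_{m-1}+\gamma_{m-1}-2=N_{m-1}-2\ \ (\ge1).\tag{10}$$

Check: for $\langle7,8,17\rangle$ we have $a_0=1$, $\delta_0=4$, $\gamma_0=1$, $c_0=1$, so $\ell=1\cdot[1\cdot1+1\cdot4]=5$ and $\kappa=4$. For $\langle8,9,23\rangle$ we have $\delta_i=\gamma_i=1$, so $\ell=1+5=6$ and $\kappa=5+1+1-2=5$. Both agree with Section 2.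

## 8. Fitting the stack into a balanced box

By (10) the last box has sides $a_{m-1},\delta_{m-1},\gamma_{m-1}$ with sum exactly $\kappa+2$. If this box were all of $T$, Lemma 1(a) would finish the proof. The attempt to show $\ell\le a_{m-1}\delta_{m-1}\gamma_{m-1}$ fails in both examples of Section 2, for two different reasons. For $\langle7,8,17\rangle$ there is another box in the same block, because $n_0=3$. For $\langle8,9,23\rangle$ there is an earlier block, because $m=2$.

The way past this is that an additional box forces the last box to be far from balanced, and then the room between its volume and $M(\kappa+2)$ suffices. An earlier block forces $a_i$ to be large, by (6), and the earlier blocks contain, by induction, at most $M(a_i-1)$ elements. If $n_i\ge3$, then $\delta_i=(n_i-2)b_i+\delta_{i-1}$ is long compared with $a_i+c_i<b_i$. We then compare with a different triple of the same sum, obtained by cutting pieces from $\delta_i$, or, if $n_i\ge4$, with $M$ itself by a crude estimate.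

**Proposition 6.** Let $m\ge1$. Then $F_i\le M(N_i)$ for $0\le i\le m-1$, and the inequality is strict unless $i=0$ and $n_0=2$.

**Proof.** Induction on $i$. Write
$$A=a_i,\quad b=b_i,\quad c=c_i,\quad\beta=\delta_i,\quad\gamma=\gamma_i,\quad\delta=\delta_{i-1},\quad\rho=n_i-2,\quad N=N_i=A+\beta+\gamma,$$
and $F'=F_{i-1}$, with $F'=0$ if $i=0$. Since $jb_i-b_{i-1}=\delta+(j-1)b$, formula (9) gives
$$F_i=A\beta\gamma+Ac\Big(\rho\delta+\frac{\rho(\rho-1)}2b\Big)+F',\tag{11}$$
where, by (5), (7), (8), $\beta=\rho b+\delta$, $1\le\delta\le b$, $b\ge A+c+1$, $1\le\gamma\le c$. If $i\ge1$, then by induction, (6) and Lemma 1,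
$$F'\le M(N_{i-1})\le M(A-1)\le\frac{(A-1)^3}{27}.\tag{12}$$

**Case $\rho=0$, $i=0$.** There is only one box: $F_0=A\beta\gamma\le M(N)$ by Lemma 1(a).

**Case $\rho=0$, $i\ge1$.** This case shows that a long side $A$ leaves room for the earlier blocks. By (8), $\delta_{i-1}=\beta$ and $\gamma_{i-1}=\gamma$. Put $s=\beta+\gamma\ge2$. Then (6) gives $A\ge a_{i-1}+s+1\ge s+2\ge4$. By Lemma 1(c) with $N=A+s$, by $\beta\gamma\le s^2/4$ and by (12),
$$27\big(M(N)-F_i\big)\ge(A+s)^3-3(A+s)-2-\tfrac{27}4As^2-(A-1)^3=s\big(3A^2-\tfrac{15}4As+s^2\big)+3A^2-6A-3s-1 .$$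
Put $A=s+h$ with $h>0$. The bracket becomes
$$3(s+h)^2-\tfrac{15}4s(s+h)+s^2=\tfrac14s^2+\tfrac94sh+3h^2>0 .$$
Since $s\le A-2$, the rest satisfies $3A^2-6A-3s-1\ge3A^2-9A+5>0$ for $A\ge4$. So $F_i<M(N)$.

**Case $\rho=1$, $i\ge1$.** We compare with the triple $(A,\gamma+\delta,b)$, obtained by cutting $\beta=b+\delta$ into $b$ and $\delta$. It has sum $A+\gamma+\delta+b=N$. First we bound $F'$ by counting levels. In block $p\le i-1$ there are $c_{p-1}-c_p$ levels, each with at most $a_p\delta_p\le a_{i-1}\delta_{i-1}=a_{i-1}\delta$ elements, because the $a_p$ increase and the $\delta_p$ do not decrease, by (8). So $F'\le a_{i-1}\,\delta\,(c_{-1}-c_{i-1})$. For $0\le p\le i-1$, using (8), then $c_p\le b_p$ from (5), then (8) with $\delta_{p-1}\ge1$, then (6),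
$$c_{p-1}-c_p=(n_p-2)c_p+\gamma_p\le(n_p-2)b_p+\gamma_p<\delta_p+\gamma_p<a_{p+1}-a_p .$$
Summing over $p$ gives $c_{-1}-c_{i-1}<a_i-a_0<A$, so
$$F'\le A\,a_{i-1}\,\delta .$$
Next we bound $a_{i-1}$. By (8), $\gamma_{i-1}=c+\gamma$, so (6) gives $a_{i-1}\le A-1-\delta-(c+\gamma)<A+1-\gamma\le b-c-\gamma$, the last step by (5). Now
$$A(\gamma+\delta)b-F_i=A\big[(\gamma+\delta)b-(b+\delta)\gamma-c\delta\big]-F'=A\delta(b-\gamma-c)-F'\ge A\delta(b-\gamma-c-a_{i-1})>0 .$$
So $F_i<A(\gamma+\delta)b\le M(N)$.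

**Case $\rho=1$, $i=0$.** Here $F_0=A(b+\delta)\gamma+Ac\delta$.

If $\gamma\le A+1$, use the same triple. By (5),
$$A(\gamma+\delta)b-F_0=A\delta(b-\gamma-c)\ge A\delta(A+1-\gamma)\ge0 .$$
The positive triple $(A,\gamma+\delta,b)$ has sum $N$ and is not balanced, since $b\ge A+c+1\ge A+2$. So $F_0\le A(\gamma+\delta)b<M(N)$.

If $\gamma\ge A+2$, attach $\delta$ to $A$ instead: the triple $(A+\delta,\gamma,b)$ also has sum $N$, and since $b-A\ge c+1$,
$$(A+\delta)\gamma b-F_0=\delta\big(\gamma b-A\gamma-Ac\big)\ge\delta\big(\gamma(c+1)-Ac\big)>0 .$$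
So $F_0<M(N)$. For $\langle7,8,17\rangle$ we are in the first subcase, with $(A,\gamma+\delta,b)=(1,2,3)$ and $5\le6<M(6)=8$.

**Case $\rho\ge2$ (any $i$).** Now $\beta$ is so long that a crude estimate works. First the middle term of (11). Since $\beta-\delta=\rho b$,
$$2b\Big(\rho\delta+\frac{\rho(\rho-1)}2b\Big)=(\beta^2-\delta^2)-b(\beta-\delta)=\Big(\beta-\frac b2\Big)^2-\Big(\delta-\frac b2\Big)^2\le\Big(\beta-\frac b2\Big)^2 .$$
As $A+c<b$, we have $Ac\le\big(\frac{A+c}2\big)^2<b^2/4$. So the middle term is less than $\frac18b(\beta-\frac b2)^2$. For fixed $\beta$ the function $b\mapsto b(\beta-\frac b2)^2$ has derivative $(\beta-\frac b2)(\beta-\frac{3b}2)$, so it increases on $(0,\beta/2]$. Since $\beta\ge2b+1$, we have $b<\beta/2$, and the middle term is less than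
$$\frac18\cdot\frac\beta2\cdot\Big(\frac{3\beta}4\Big)^2=\frac{9\beta^3}{256}.$$
Let $s=A+\gamma=N-\beta$. Then $s\le A+c<b<\beta/2$, so $N<\frac32\beta$, that is, $\beta>\frac23N$. Also $A\beta\gamma\le\frac14\beta s^2$, and $F'\le\frac{A^3}{27}\le\frac{s^3}{27}$ by (12), or trivially if $i=0$. Hence
$$F_i<\Phi(\beta),\qquad\Phi(u)=\frac9{256}u^3+\frac14u(N-u)^2+\frac1{27}(N-u)^3 .$$
On $[\frac23N,N]$ we have $\Phi''(u)=\frac{54}{256}u+\frac14(6u-4N)+\frac29(N-u)\ge0$. So $\Phi$ is convex there and is at most the larger of its endpoint values. These are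
$$\Phi(N)=\frac9{256}N^3,\qquad\Phi\big(\tfrac23N\big)=\Big(\frac1{96}+\frac1{54}+\frac1{729}\Big)N^3<0.0304\,N^3<\frac9{256}N^3 .$$
So $F_i<\frac9{256}N^3$. It remains to compare with $M(N)$. We have $b\ge A+c+1\ge3$, $\beta\ge2b+1\ge7$, and $N\ge9$. So $13N^3-768N=(13N^2-768)N\ge285N>512$. Rewritten as $243N^3<256N^3-768N-512$ and divided by $256\cdot27$, this is
$$\frac9{256}N^3<\frac{N^3-3N-2}{27},$$
and the right side is at most $M(N)$ by Lemma 1(c). So $F_i<M(N)$. $\square$

**Proof of (A).** If $m=0$, then $\ell=\kappa=0=M(2)$. If $m\ge1$, then $\ell\ge\kappa$ by Step 3 of Section 7. By (9), Proposition 6 with $i=m-1$, and (10), $\ell=F_{m-1}\le M(N_{m-1})=M(\kappa+2)$. If $G$ is $k$-Buchsbaum, then $\kappa\le k$, and $M$ is nondecreasing, so $\ell\le M(k+2)$. $\square$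

## 9. Every box occurs

**Step 1: when $m=1$ and $n_0=2$ the torsion is a box.** Put $p=a_0$, $q=\delta_0$, $r=\gamma_0$, $c=c_0$. By (9) and (10), $\ell=pqr$ and $\kappa=p+q+r-2$. We identify the module structure.

By (8) with $n_0=2$, $\delta_{-1}=q$ and $\gamma_{-1}=r$. So $P_0-P_{-1}=(q,r)$ and $c_{-1}=c+r$. In $G$ the following hold.

* $x^pz^c=0$, by Step 2 of Section 7.
* $y^qz^r=0$: it has the same value as $x^{a(P_0-P_{-1})}$, which has larger degree as $e(P_0-P_{-1})>0$. Hence $y^qz^c=0$, because $c\ge r$ by (7).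
* $z^{c+r}=z^{c_{-1}}=0$: it has the same value as $x^{-a_{-1}}y^{b_{-1}}$, which has larger degree as $e(-P_{-1})>0$.

So $x^p,y^q,z^r$ annihilate $z^c$, and $H^0_{\mathfrak m}(G)=z^cG$ is a quotient of $\big(\Bbbk[x,y,z]/(x^p,y^q,z^r)\big)(-c)$. Both have length $pqr$, so they are isomorphic.

**Step 2: a semigroup for given $p,q,r\ge1$.** We need $a_0=p$, $\delta_0=q$, $\gamma_0=r$. We arrange $c_0=r$, $c_1=0$, and choose $b_0$ large enough for $e_0<0$ and congruent to $1$ modulo $r$ for coprimality. Put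
$$b=1+r(p+q+1),\quad X=b+q,\quad Y=pX+1,\qquad g_1=rX,\quad g_2=rY,\quad g_3=bY-pX=(b-1)pX+b .$$

*Order.* $g_1<g_2$ since $X<pX+1$. Since $b-1\ge r$, $g_2=rpX+r<(b-1)pX+b=g_3$.

*Coprimality.* $\gcd(X,Y)=1$, so $\gcd(g_1,g_2)=r$. As $b\equiv1\pmod r$, $g_3=(b-1)pX+b\equiv1\pmod r$. So $\gcd(g_1,g_2,g_3)=1$.

*The basis.* Let $P_0=(b,-r)$ and $P_{-1}=(b-q,-2r)$. Then $bg_2-rg_3=rpX=pg_1$, so $P_0\in\Lambda$ and $a_0=p>0$. Also
$$(b-q)g_2-2rg_3=r\big((b-q)Y-2bY+2pX\big)=r\big(-XY+2pX\big)=g_1(2p-Y),$$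
so $P_{-1}\in\Lambda$ and $a_{-1}=2p-Y=p(2-X)-1<0$. Moreover $0\le b-q<b$ and $r<2r$, and the determinant $2r\cdot b-(b-q)r=r(b+q)=g_1$ is the index of $\Lambda$. So this is a basis as in Lemma 4.

*The chain.* Since $b=1+r+r(p+q)\ge1+r+p+q$, we have $e_0=p-b+r<0$. Next, $n_0=\lceil2r/r\rceil=2$ and $P_1=2P_0-P_{-1}=(b+q,0)$. As $c_1=0$, $e_1>0$. So $m=1$, $n_0=2$, $a_0=p$, $\delta_0=q$, $\gamma_0=r$. By Step 1, $H^0_{\mathfrak m}(G)\cong\Bbbk[x,y,z]/(x^p,y^q,z^r)$ up to shift, $\ell=pqr$ and $\kappa=p+q+r-2$.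

*Minimality.* By Lemma 5, $\mathfrak n=(y^{b+q},z^{2r},x^pz^r,y^qz^r)$ contains none of $x,y,z$. So $x,y,z$ are standard and $\mathrm{ord}(g_1)=\mathrm{ord}(g_2)=\mathrm{ord}(g_3)=1$. A generator that is a sum of the other two kinds would have order at least $2$. So $g_1,g_2,g_3$ minimally generate $S$.

With $p=q=r=1$ the recipe gives $b=4$, $X=5$, $Y=6$ and $S=\langle5,6,19\rangle$, the example of Section 1.

**Step 3: both bounds in (A) are attained.** For $\kappa\ge1$ the balanced triple with sum $\kappa+2\ge3$ is positive and gives $\ell=M(\kappa+2)$. The triple $(\kappa,1,1)$ gives $\ell=\kappa$. For $\kappa=0$ both bounds are $0$. This proves (B). $\square$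

**The maximum.** For $k\ge1$, (A) gives the bound $M(k+2)$, and (B) with the balanced triple of sum $k+2$ attains it. For $k=0$ the value $M(2)=0$ is attained by any Cohen–Macaulay $G$, for instance $S=\langle3,4,5\rangle$. In the language of the chain, $P_{-1}=(1,-2)$ and $P_0=(2,-1)$ with $a_{-1}=-2$, $a_0=1$, $e_0=0$, so $m=0$. For $k=3$ the maximum $4$ is also attained by $\langle6,7,16\rangle$, as computed in Section 1.

## 10. Equality forces a balanced box

**Proof of (C).** Let $k\ge1$, let $G$ be $k$-Buchsbaum, and let $\ell=M(k+2)$. Since $\kappa\le k$, (A) gives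
$$M(k+2)=\ell\le M(\kappa+2)\le M(k+2).$$
Since $M$ is strictly increasing on $N\ge2$, $\kappa=k\ge1$. In particular $G$ is not Cohen–Macaulay, so $m\ge1$. Now $F_{m-1}=\ell=M(\kappa+2)=M(N_{m-1})$, so equality holds in Proposition 6 for $i=m-1$. By its strictness statement, $m-1=0$ and $n_0=2$. By Step 1 of Section 9, up to shift
$$H^0_{\mathfrak m}(G)\cong\Bbbk[x,y,z]/(x^p,y^q,z^r),\qquad p=a_0,\ q=\delta_0,\ r=\gamma_0\ge1,$$
with $p+q+r=\kappa+2=k+2$ and $pqr=\ell=M(k+2)$. By Lemma 1(a) the triple is balanced, so $|p-q|,|q-r|,|p-r|\le1$. $\square$
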